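\title{A $K_1$-purity conjecture for reductive groups holds exactly in dimension at most two}

\begin{abstract}
Let $R$ be a regular local ring of dimension $d$, let $u$ be a regular parameter, and let $Q=R[u^{-1}]$. For a reductive group $G$ over $R$ with a minimal parabolic subgroup $P$, the $K_1$-purity conjecture asserts that $G(Q)=G^a(Q)P(Q)$, where $G^a(Q)$ is generated by the $Q$-points of the unipotent radicals of the minimal parabolic $R$-subgroups. We show that this holds for all $G$ and $P$ when $d\le 2$, and that it fails for $\mathrm{SL}_2$ over every pair $(R,u)$ with $d\ge 3$. The counterexample is an explicit matrix, detected by the action on the tree of the $\mathfrak m$-adic valuation. The positive result is a Euclidean algorithm on $G/P$. No assumption is made on the characteristic or on the residue field.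
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Gaussian elimination writes every matrix of determinant one over a field, or over a local ring, as a product of elementary matrices. We ask whether this fact, and its analogue for reductive groups, survives when one regular parameter of a regular local ring is inverted.

Throughout, $R$ is a noetherian regular local ring of dimension $d\ge1$ with maximal ideal $\mathfrak m$, residue field $k$ and fraction field $K$. We fix $u\in\mathfrak m\setminus\mathfrak m^2$ and put $Q=R[u^{-1}]$. Let $G$ be a reductive group scheme over $R$, that is, a smooth affine group scheme whose geometric fibers are connected reductive groups. A \emph{parabolic subgroup} of $G$ is a smooth closed $R$-subgroup $P$ whose geometric fibers are parabolic. It has a \emph{unipotent radical} $R_u(P)$, the smooth closed normal subgroup whose geometric fibers are the unipotent radicals of the fibers of $P$, and the quotient $G/P$ is a projective $R$-scheme with a base point $o$ whose stabilizer is $P$. A \emph{minimal} parabolic subgroup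 is one that contains no smaller parabolic $R$-subgroup. Let $G^a(Q)\subset G(Q)$ be the subgroup generated by the groups $R_u(P')(Q)$, where $P'$ runs over the minimal parabolic subgroups of $G$ over $R$. The following is posed as Conjecture~1.4 of \cite{RT}, under the name $K_1$-purity.

\begin{quote}
\textbf{Conjecture.} \emph{Suppose that the derived group of $G$ has $R$-rank at least $1$, and let $P$ be a minimal parabolic subgroup of $G$ over $R$. Then $G(Q)=G^a(Q)P(Q)$.}
\end{quote}

Here the $R$-rank is the largest rank of a split $R$-torus. The group $G^a(Q)$ plays the role of the group generated by elementary matrices, and the factor $P(Q)$ absorbs the obstructions of determinant type: for $G=\mathrm{GL}_2$ the determinant is trivial on $G^a(Q)$, while $P(Q)$ contains matrices of every determinant. Since $P(Q)$ is the stabilizer of $o$, the conjecture says that $G^a(Q)$ is transitive on the orbit $G(Q)o$. For $G=\mathrm{SL}_2$ it says that $\mathrm{SL}_2(Q)$ equals the group $E_2(Q)$ generated by the elementary matrices (Lemma~\ref{lem:SL2}).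

One is led to guess that the conjecture is true. The same equality holds with $Q$ replaced by the local ring $R$ or by the field $K$ (this follows from Proposition~\ref{prop:local} by the argument of Section~\ref{sec:end}), the ring $Q$ lies between the two, and $Q=K$ when $d=1$. The guess is right for $d=2$ and wrong from $d=3$ on.

\begin{theorem}\label{thm:A}
Let $d\ge3$, and extend $u$ to a regular system of parameters $u,x_2,\dots,x_d$ of $R$. Let $G=\mathrm{SL}_{2,R}$ and let $P$ be any minimal parabolic $R$-subgroup. Then
\[
C=\begin{pmatrix}1+\dfrac{x_2x_3}{u^2} & \dfrac{x_2^2}{u^2}\\[8pt] -\dfrac{x_3^2}{u^2}& 1-\dfrac{x_2x_3}{u^2}\end{pmatrix}\in \mathrm{SL}_2(Q)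
\]
is not in $G^a(Q)P(Q)$. Moreover $G^a(Q)P(Q)=E_2(Q)$, and this subgroup has infinite index in $\mathrm{SL}_2(Q)$. The conjecture also fails for $\mathrm{GL}_2$ and $\mathrm{PGL}_2$ over every such $(R,u)$.
\end{theorem}

For instance, one may take $R=k[[x,y,u]]$ with $x_2=x$ and $x_3=y$. For the positive result, recall that a parabolic subgroup $P^-$ is \emph{opposite} to $P$ if $P\cap P^-$ is a Levi subgroup of both, that is, a reductive subgroup complementary to the unipotent radical. Over $R$ every parabolic subgroup has an opposite \cite[XXVI, 2.3, 4.3.4]{SGA3}.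

\begin{theorem}\label{thm:B}
Let $d\le2$, let $G$ be reductive over $R$, let $P$ be any parabolic $R$-subgroup, minimal or not, let $P^-$ be an opposite parabolic subgroup, and put $U=R_u(P)$, $U^-=R_u(P^-)$. Then $\langle U(Q),U^-(Q)\rangle$ acts transitively on $(G/P)(K)$. Hence $G(Q)=\langle U(Q),U^-(Q)\rangle P(Q)$, and the conjecture holds.
\end{theorem}

\begin{corollary}\label{cor:C}
For given $(R,u)$ the following are equivalent: \textup{(i)} the conjecture holds for all $G$ and $P$; \textup{(ii)} it holds for $\mathrm{SL}_2$; \textup{(iii)} $d\le2$.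
\end{corollary}

\begin{proof}
The implication (i)$\Rightarrow$(ii) is a special case, (ii)$\Rightarrow$(iii) is Theorem~\ref{thm:A}, and (iii)$\Rightarrow$(i) is Theorem~\ref{thm:B}.
\end{proof}

Both theorems concern the Euclidean algorithm. Section~\ref{sec:SL2} shows that $Q$ is a Euclidean ring when $d=2$; this settles $\mathrm{SL}_2$ and is the model for Theorem~\ref{thm:B}. Section~\ref{sec:A} reduces matrices over $Q$ to matrices over a polynomial ring in $d-1$ variables, where division by leading terms breaks down as soon as $d-1\ge2$. Section~\ref{sec:prelim} collects what is needed about parabolic subgroups, and Section~\ref{sec:B} runs the algorithm on $G/P$.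

\section{The group $\mathrm{SL}_2$ and division with remainder}\label{sec:SL2}

For a commutative ring $A$ and $a\in A$ write $e_{12}(a)=\left(\begin{smallmatrix}1&a\\0&1\end{smallmatrix}\right)$ and $e_{21}(a)=\left(\begin{smallmatrix}1&0\\a&1\end{smallmatrix}\right)$, and let $E_2(A)$ be the group generated by these matrices. Put $w=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$; then $we_{12}(a)w^{-1}=e_{21}(-a)$.

\begin{lemma}\label{lem:elem}
The group $E_2(A)$ contains $w$ and every upper or lower triangular matrix of determinant $1$. If $A$ is local, then $E_2(A)=\mathrm{SL}_2(A)$.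
\end{lemma}

\begin{proof}
For $a\in A^\times$ put $w(a)=e_{12}(a)e_{21}(-a^{-1})e_{12}(a)=\left(\begin{smallmatrix}0&a\\-a^{-1}&0\end{smallmatrix}\right)$. Then $w=w(1)$ and $w(a)w(-1)=\operatorname{diag}(a,a^{-1})$. A triangular matrix of determinant $1$ is $\operatorname{diag}(a,a^{-1})$ times an elementary matrix. Let $A$ be local and let $g\in\mathrm{SL}_2(A)$ have first column $(a,c)$. One of $a,c$ is a unit. If $a$ is a unit, then $e_{21}(-c/a)g$ is upper triangular. If $c$ is a unit, apply this to $wg$.
\end{proof}

\begin{lemma}\label{lem:SL2}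
Let $G$ be $\mathrm{SL}_2$, $\mathrm{GL}_2$ or $\mathrm{PGL}_2$ over $R$, and let $B$ be the upper triangular subgroup. The minimal parabolic $R$-subgroups are the $gBg^{-1}$ with $g\in E_2(R)$, and $G^a(Q)$ is the image of $E_2(Q)$. For $G=\mathrm{SL}_2$ one has $G^a(Q)P(Q)=E_2(Q)$ for every minimal $P$.
\end{lemma}

\begin{proof}
The proper parabolic subgroups are the Borel subgroups, and these are the stabilizers of the points of $\mathbf P^1(R)$, that is, of the rank-one direct summands of $R^2$. As $R$ is local, such a summand is spanned by a unimodular vector, which is the first column of some $g\in\mathrm{SL}_2(R)=E_2(R)$. Its stabilizer is $gBg^{-1}$, and the $Q$-points of the unipotent radical are $g\,e_{12}(Q)g^{-1}\subset E_2(Q)$. The choices $g=1$ and $g=w$ give $e_{12}(Q)$ and $e_{21}(Q)$. For $\mathrm{SL}_2$, Lemma~\ref{lem:elem} gives $B(Q)\subset E_2(Q)$, hence $gB(Q)g^{-1}\subset E_2(Q)$.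
\end{proof}

Now let $d=2$. Since $u\notin\mathfrak m^2$, the ring $\bar R=R/uR$ is regular local of dimension $1$, a discrete valuation ring; let $v$ be its valuation, with $v(0)=\infty$. Every nonzero $f\in Q$ is uniquely $u^if_0$ with $i\in\mathbf Z$ and $f_0\in R\setminus uR$. Put $N(f)=v(\bar f_0)$.

\begin{proposition}\label{prop:euclid}
Let $d=2$. For $f,g\in Q$ with $f\ne0$ there are $q,r\in Q$ with $g=qf+r$ and either $r=0$ or $N(r)<N(f)$. Consequently $E_2(Q)$ is transitive on $\mathbf P^1(K)$, and $\mathrm{SL}_2(Q)=E_2(Q)$.
\end{proposition}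

\begin{proof}
Powers of $u$ are units and do not change $N$, so we may assume $f\in R\setminus uR$ and $g\in R$. Put $g_0=g$. Given $g_i\in R$, stop if $v(\bar g_i)<v(\bar f)$. Otherwise $\bar f$ divides $\bar g_i$ in $\bar R$, so $g_i=q_if+ug_{i+1}$ with $q_i,g_{i+1}\in R$. At each stage
\[
g=(q_0+uq_1+\dots+u^{i-1}q_{i-1})f+u^ig_i .
\]
If the process stops at stage $i$, take $r=u^ig_i$; then $N(r)=v(\bar g_i)<N(f)$. If it never stops, then $g\in\bigcap_i(fR+u^iR)$, which is $fR$ by Krull's intersection theorem, and $r=0$ works.

A point of $\mathbf P^1(K)$ is $[f:g]$ with $f,g\in Q$. The matrices $e_{21}(-q)$ and $e_{12}(-q)$ replace $g$ by $g-qf$ and $f$ by $f-qg$, so repeated division, followed by $w$ if necessary, carries the point to $o=[1:0]$. Hence $\mathrm{SL}_2(Q)=E_2(Q)B(Q)=E_2(Q)$.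
\end{proof}

The proof uses $d=2$ through one property: of two elements of $\bar R$, one divides the other.

\begin{remark}\label{rem:naive}
For $d\ge3$ even $\mathrm{SL}_2(Q)$ is not transitive on $\mathbf P^1(K)$. If $(x_2,x_3)=f\cdot(a,c)$ with $f\in K$ and $(a,c)$ unimodular over $Q$, then $(x_2,x_3)Q=fQ$ is principal, whereas it is a prime ideal of height $2$. This does not refute the conjecture, which concerns only the orbit $\mathrm{SL}_2(Q)o$. Theorem~\ref{thm:A} needs an invariant that separates points inside that orbit.
\end{remark}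

\section{Dimension at least three: the counterexample}\label{sec:A}

To show that a matrix over $Q$ is not elementary, we want to reduce it to a ring where this can be decided by a degree count. Reduction modulo $u$ in the naive sense sees nothing: the elements of $Q$ without pole along $u$ form the ring $R$, and $R/uR$ is local, so all its matrices of determinant $1$ are elementary. We use the $\mathfrak m$-adic valuation instead. It admits the fractions $x_i/u$ as integral elements, and they reduce to independent variables. In this section $d\ge2$, and $u,x_2,\dots,x_d$ is a regular system of parameters; the hypothesis $d\ge3$ enters only in Corollary~\ref{cor:cohn}.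

\subsection{The $\mathfrak m$-adic valuation on $Q$}

Since $R$ is regular, $\bigoplus_n\mathfrak m^n/\mathfrak m^{n+1}=k[T_1,\dots,T_d]$ is a polynomial ring on the classes $T_1$ of $u$ and $T_i$ of $x_i$. For $0\ne a\in R$ let $\nu(a)$ be the largest $n$ with $a\in\mathfrak m^n$. The graded ring is a domain, so $\nu(ab)=\nu(a)+\nu(b)$, and $\nu$ extends to a discrete valuation of $K$. Let $\mathcal O$ be its valuation ring. Because $u\notin\mathfrak m^2$, we have $\nu(u)=1$, so $u$ is a uniformizer of $\mathcal O$. Put
\[
X_i=x_i/u\quad(2\le i\le d),\qquad R_1=R[X_2,\dots,X_d]\subset Q .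
\]
As $\mathfrak m^n$ is generated by the monomials of degree $n$ in $u,x_2,\dots,x_d$, we have $R_1=\bigcup_{n\ge0}u^{-n}\mathfrak m^n$. Also $R_1[u^{-1}]=Q$.

\begin{lemma}\label{lem:R1}
\textup{(a)} $Q\cap\mathcal O=R_1$. \textup{(b)} $R_1\cap u\mathcal O=uR_1$. \textup{(c)} $R_1/uR_1$ is the polynomial ring $k[X]=k[X_2,\dots,X_d]$ on the classes of the $X_i$.
\end{lemma}

\begin{proof}
(a) An element $a/u^n$ of $Q$ with $a\in R$ and $n\ge0$ lies in $\mathcal O$ if and only if $\nu(a)\ge n$, that is, $a\in\mathfrak m^n$.

(b) If $a\in\mathfrak m^n$ and $\nu(a/u^n)>0$, then $a\in\mathfrak m^{n+1}$ and $a/u^n=u\cdot(a/u^{n+1})\in uR_1$.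

(c) For $a\in\mathfrak m^n$ let $\sigma_n(a)\in k[T_1,\dots,T_d]$ be its class in $\mathfrak m^n/\mathfrak m^{n+1}$, a form of degree $n$. Send $a/u^n$ to $\sigma_n(a)(1,X_2,\dots,X_d)$. Since $\sigma_{n+1}(ua)=T_1\sigma_n(a)$, this does not depend on the chosen fraction. It is additive on fractions with a common denominator, and multiplicative because $\sigma_{n+n'}(aa')=\sigma_n(a)\sigma_{n'}(a')$. It sends $x_i/u$ to $X_i$ and $R$ onto $k$, so it is surjective. A form of degree $n$ is determined by its value at $T_1=1$, so the kernel consists of the $a/u^n$ with $a\in\mathfrak m^{n+1}$, and this is $uR_1$ by (b).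
\end{proof}

Let $\rho\colon\mathrm{SL}_2(R_1)\to\mathrm{SL}_2(k[X])$ be reduction modulo $u$.

\subsection{Elementary matrices over a polynomial ring}

The following degree argument, after P.~M.~Cohn, says that elementary generation over $k[X]$ can proceed only by canceling leading terms. Degree means total degree, with $\deg0=-\infty$, and the \emph{leading form} of a nonzero polynomial is its homogeneous part of highest degree.

\begin{lemma}\label{lem:cohn}
Let $(p,q)$ be the first row of a matrix $g\in E_2(k[X])$. If $\deg p=\deg q\ge1$, then the leading forms of $p$ and $q$ are proportional over $k$.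
\end{lemma}

\begin{proof}
Put $W(a)=\left(\begin{smallmatrix}a&1\\-1&0\end{smallmatrix}\right)$. For $a,b\in k[X]$ and $\alpha,\beta,c\in k^\times$ we have
\begin{gather}
e_{12}(a)=-W(-a)W(0),\qquad e_{21}(a)=-W(0)W(a),\label{eq:W1}\\
\operatorname{diag}(\beta,\alpha)\,W(a)=\left(\begin{smallmatrix}\beta a&\beta\\-\alpha&0\end{smallmatrix}\right)=W(\beta a\alpha^{-1})\operatorname{diag}(\alpha,\beta),\label{eq:W2}\\
W(a)W(0)W(b)=\left(\begin{smallmatrix}-a-b&-1\\1&0\end{smallmatrix}\right)=-W(a+b),\label{eq:W3}\\
W(a)W(c)W(b)=\left(\begin{smallmatrix}(ac-1)b-a&\ ac-1\\1-cb&-c\end{smallmatrix}\right)=W(a-c^{-1})\operatorname{diag}(c,c^{-1})W(b-c^{-1}).\label{eq:W4}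
\end{gather}
By \eqref{eq:W1}, $g=W(a_1)\cdots W(a_n)\operatorname{diag}(\alpha,\beta)$ with $n\ge 0$, $a_i\in k[X]$ and $\alpha,\beta\in k^\times$. Choose such an expression with $n$ minimal. Then $a_i\notin k$ for $1<i<n$: otherwise \eqref{eq:W3} or \eqref{eq:W4} shortens the product, and \eqref{eq:W2} moves the new diagonal factor to the right end.

The first row of $W(a_1)\cdots W(a_i)$ is $(p_i,p_{i-1})$, where $p_{-1}=0$, $p_0=1$ and $p_i=p_{i-1}a_i-p_{i-2}$. We claim that $\deg p_i>\deg p_{i-1}$ for $2\le i\le n-1$. In this range $\deg a_i\ge1$. For $i=2$ we have $p_1=a_1$ and $p_2=a_1a_2-1$; if $a_1=0$ then $\deg p_2=0>-\infty$, and if $a_1\ne0$ then $\deg p_2=\deg a_1+\deg a_2>\deg p_1$. For $i\ge3$, induction gives $\deg(p_{i-1}a_i)>\deg p_{i-1}>\deg p_{i-2}$, so $\deg p_i=\deg p_{i-1}+\deg a_i$.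

Now $p=\alpha p_n$ and $q=\beta p_{n-1}$. As $q$ is not constant, $n\ge2$. Moreover $\deg p_{n-2}<\deg p_{n-1}$: for $n\ge3$ this is the claim, and for $n=2$ it holds because $p_0=1$ and $\deg p_1=\deg q\ge1$. So $p_{n-1}a_n=p_n+p_{n-2}$ has the degree of $p_{n-1}$ and the leading form of $p_n$. This forces $a_n\in k^\times$, and the leading form of $p_n$ is $a_n$ times that of $p_{n-1}$.
\end{proof}

In one variable the conclusion is empty, since all forms of a given degree are proportional. In two variables it is a real restriction. Let $d\ge3$ and consider, over $R_1$ or over $k[X]$,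
\[
Y=\begin{pmatrix}X_2\\-X_3\end{pmatrix}\begin{pmatrix}X_3&X_2\end{pmatrix}=\begin{pmatrix}X_2X_3&X_2^2\\-X_3^2&-X_2X_3\end{pmatrix},\qquad C(f)=1+fY .
\]
The row kills the column, so $Y^2=0$ and $Y$ has trace and determinant $0$. Hence $\det C(f)=1$ and $C(f)C(f')=C(f+f')$. Over $R_1$, $C(1)$ is the matrix $C$ of Theorem~\ref{thm:A}.

\begin{corollary}\label{cor:cohn}
Let $d\ge3$. For $0\ne f\in k[X]$ the matrix $C(f)$ is not in $E_2(k[X])$.
\end{corollary}

\begin{proof}
The first row is $(1+fX_2X_3,\,fX_2^2)$. Both entries have degree $\deg f+2$, and with $f^*$ the leading form of $f$, their leading forms $f^*X_2X_3$ and $f^*X_2^2$ are not proportional over $k$.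
\end{proof}

\subsection{Controlling poles with the tree}

If $C$ were a product of elementary matrices with entries in $R_1$, we could reduce modulo $u$ and contradict Corollary~\ref{cor:cohn}. The difficulty is that the factors may have poles that cancel in the product. For $c\in R_1$,
\[
e_{12}(u^{-1})\,e_{21}(u^2c)\,e_{12}(-u^{-1})=\begin{pmatrix}1+uc&-c\\u^2c&1-uc\end{pmatrix}\in\mathrm{SL}_2(R_1),
\]
although the outer factors have no reduction. Here the reduction $e_{12}(-\bar c)$ is elementary all the same. The next proposition says that this is always so.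

\begin{proposition}\label{prop:tree}
If $g\in E_2(Q)\cap\mathrm{SL}_2(R_1)$, then $\rho(g)\in E_2(k[X])$.
\end{proposition}

The plan is to enlarge $E_2(Q)$ to a group generated by two subgroups that fix adjacent vertices of a tree; a long alternating word in them then cannot fix a vertex. Recall from \cite[II.1]{Serre} the tree $\mathcal T$ of $\mathrm{SL}_2(K)$ for $\nu$. Its vertices are the classes of $\mathcal O$-lattices in $K^2$ under scaling by $K^\times$, and two vertices are adjacent if they have representatives with $u\Lambda\subsetneq\Lambda'\subsetneq\Lambda$. This graph is a tree, and $\mathrm{GL}_2(K)$ acts on it. Let $\delta=\operatorname{diag}(1,u)$, $\xi_0=[\mathcal O^2]$ and $\xi_1=\delta\xi_0=[\mathcal O\oplus u\mathcal O]$; these vertices span an edge $\varepsilon$. If $g\in\mathrm{SL}_2(K)$ and $g\mathcal O^2=c\,\mathcal O^2$, then $2\nu(c)=\nu(\det g)=0$. So the stabilizer of $\xi_0$ in $\mathrm{SL}_2(K)$ is $\mathrm{SL}_2(\mathcal O)$, and that of $\xi_1$ is $\delta\,\mathrm{SL}_2(\mathcal O)\delta^{-1}$. Define subgroups of $\mathrm{SL}_2(Q)$ by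
\begin{gather*}
\Gamma_0=\rho^{-1}\bigl(E_2(k[X])\bigr),\qquad
\Gamma_1=\delta\Gamma_0\delta^{-1}=\Bigl\{\left(\begin{smallmatrix}a&u^{-1}b\\uc&d\end{smallmatrix}\right):\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma_0\Bigr\},\\
J=\{g\in\mathrm{SL}_2(R_1):g_{21}\in uR_1\},\qquad H=\langle\Gamma_0,\Gamma_1\rangle .
\end{gather*}
Thus $\Gamma_i$ fixes $\xi_i$, and $\Gamma_0$ is the group in which we want $g$ to lie.

\begin{lemma}\label{lem:J}
$J\subset\Gamma_0\cap\Gamma_1$, and for $i=0,1$ an element of $\Gamma_i$ that fixes $\xi_{1-i}$ lies in $J$.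
\end{lemma}

\begin{proof}
Let $g=\left(\begin{smallmatrix}a&b\\uc&d\end{smallmatrix}\right)\in J$ with $a,b,c,d\in R_1$. Then $\rho(g)$ is upper triangular, and $\delta^{-1}g\delta=\left(\begin{smallmatrix}a&ub\\c&d\end{smallmatrix}\right)\in\mathrm{SL}_2(R_1)$ has lower triangular reduction. By Lemma~\ref{lem:elem} both $g$ and $\delta^{-1}g\delta$ lie in $\Gamma_0$, which is the first claim. If $g\in\Gamma_0$ fixes $\xi_1$, then $\delta^{-1}g\delta\in\mathrm{SL}_2(\mathcal O)$, so $g_{21}\in R_1\cap u\mathcal O=uR_1$. If $g\in\Gamma_1$ fixes $\xi_0$, then $g_{12}\in Q\cap\mathcal O=R_1$; the diagonal entries lie in $R_1$ and $g_{21}\in uR_1$ by the shape of $\Gamma_1$. In both cases $g\in J$.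
\end{proof}

\begin{lemma}\label{lem:H}
$H\cap\mathrm{SL}_2(\mathcal O)=\Gamma_0$.
\end{lemma}

\begin{proof}
Only the inclusion $\subset$ needs proof. Let $\gamma\in H$ fix $\xi_0$, and write $\gamma=g_1\cdots g_n$ with $g_j\in\Gamma_{i_j}$ and $n\ge1$ minimal. If $n=1$, then $\gamma\in\Gamma_0$, or $\gamma\in\Gamma_1$ and then $\gamma\in J\subset\Gamma_0$ by Lemma~\ref{lem:J}. Suppose $n\ge2$. By minimality $i_{j+1}=1-i_j$, and no $g_j$ lies in $J$, since an element of $J$ could be absorbed into a neighboring factor. Put $\gamma_j=g_1\cdots g_j$ and consider the edges $\gamma_0\varepsilon=\varepsilon,\gamma_1\varepsilon,\dots,\gamma_n\varepsilon$. The edges $\gamma_{j-1}\varepsilon$ and $\gamma_j\varepsilon$ share the vertex $\gamma_{j-1}\xi_{i_j}=\gamma_j\xi_{i_j}$, and they are distinct because $g_j$ moves $\xi_{1-i_j}$ by Lemma~\ref{lem:J}. For $0<j<n$ the edge $\gamma_j\varepsilon$ meets its predecessor in $\gamma_j\xi_{i_j}$ and its successor in $\gamma_j\xi_{i_{j+1}}$, which are its two different ends. So the $n+1$ edges form a path without backtracking, with vertices $z_0,\dots,z_{n+1}$,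 and in a tree these are distinct. Now $\xi_0\in\{z_0,z_1\}$ and $\gamma\xi_0\in\{z_n,z_{n+1}\}$, and these sets are disjoint for $n\ge2$. This contradicts $\gamma\xi_0=\xi_0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tree}]
By Lemma~\ref{lem:H} it suffices to show $E_2(Q)\subset H$. We have $w\in\Gamma_0$ and $\delta w\delta^{-1}=\left(\begin{smallmatrix}0&u^{-1}\\-u&0\end{smallmatrix}\right)\in\Gamma_1$, so $h=w\cdot\delta w\delta^{-1}=\operatorname{diag}(-u,-u^{-1})$ lies in $H$. Since $e_{12}(R_1)\subset\Gamma_0$ and $h^{-n}e_{12}(b)h^n=e_{12}(u^{-2n}b)$, we get $e_{12}(Q)\subset H$, and conjugation by $w$ gives $e_{21}(Q)\subset H$.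
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Let $d\ge3$. By Lemma~\ref{lem:SL2}, $G^a(Q)P(Q)=E_2(Q)$ for $G=\mathrm{SL}_2$. Let $f\in R_1\setminus uR_1$. Then $C(f)\in\mathrm{SL}_2(R_1)$, and $\rho(C(f))=C(\bar f)\notin E_2(k[X])$ by Corollary~\ref{cor:cohn}. By Proposition~\ref{prop:tree}, $C(f)\notin E_2(Q)$. The case $f=1$ gives $C\notin G^a(Q)P(Q)$. If $f,f'\in R_1$ are incongruent modulo $u$, then $C(f)^{-1}C(f')=C(f'-f)\notin E_2(Q)$, so $C(f)$ and $C(f')$ lie in different cosets. As $R_1/uR_1=k[X]$ is infinite, the index is infinite.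

Let $G=\mathrm{GL}_2$ and $P=gBg^{-1}$ with $g\in E_2(R)$. Then $G^a(Q)P(Q)=E_2(Q)B(Q)g^{-1}$. If $C$ were in this set, then $Cg=\gamma b$ with $\gamma\in E_2(Q)$ and $b\in B(Q)$. Taking determinants gives $\det b=1$, so $b\in E_2(Q)$ by Lemma~\ref{lem:elem} and $C\in E_2(Q)$, which is false.

Let $G=\mathrm{PGL}_2$. The upper triangular subgroup $B$ of $\mathrm{GL}_2$ is the direct product of the scalars and the group of matrices $\left(\begin{smallmatrix}a&b\\0&1\end{smallmatrix}\right)$, so the latter maps isomorphically onto the standard Borel subgroup $\bar B$ of $\mathrm{PGL}_2$, and $B(Q)\to\bar B(Q)$ is onto. If the image of $C$ were in $G^a(Q)\,g\bar B(Q)g^{-1}$, then $C$ would lie in $E_2(Q)\,gB(Q)g^{-1}$ up to a scalar in $Q^\times$, and scalars lie in $gB(Q)g^{-1}$. This contradicts the case of $\mathrm{GL}_2$. \qed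

\section{Parabolic subgroups through cocharacters}\label{sec:prelim}

The division step in Proposition~\ref{prop:euclid} removes a factor $u$ from one coordinate; on $\mathbf P^1$ this is the action of $\operatorname{diag}(u,1)$. On $G/P$ the same role is played by a cocharacter that defines $P$.

\subsection{Standard facts}

Let $M$ be a reductive group scheme over a ring $A$ and $\lambda\colon\mathbf G_m\to M$ a cocharacter. For an $A$-algebra $A'$, let $P_M(\lambda)(A')$ be the set of $g\in M(A')$ such that $c\mapsto\lambda(c)g\lambda(c)^{-1}$ extends from $\mathbf G_{m,A'}$ to $\mathbf A^1_{A'}$, let $U_M(\lambda)(A')$ be the subset where the extension takes the value $1$ at $c=0$, and let $Z_M(\lambda)$ be the centralizer of $\lambda$. These definitions commute with base change, and for a closed subgroup $M'$ through which $\lambda$ factors they give $P_{M'}(\lambda)=M'\cap P_M(\lambda)$ and $U_{M'}(\lambda)=M'\cap U_M(\lambda)$. We use the following facts \cite[\S\S4.1, 5.2]{Conrad}, \cite[XXVI]{SGA3}.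
\begin{itemize}
\item[(F1)] $P_M(\lambda)=U_M(\lambda)\rtimes Z_M(\lambda)$ is parabolic with unipotent radical $U_M(\lambda)$ and Levi subgroup $Z_M(\lambda)$. The Lie algebra of $U_M(\lambda)$ is the sum of the positive weight spaces of $\lambda$ in $\operatorname{Lie}M$.
\item[(F2)] The map $U_M(-\lambda)\to M/P_M(\lambda)$, $n\mapsto no$, is an open immersion. Its image is the \emph{open cell}.
\item[(F3)] A parabolic subgroup containing a split maximal torus $T$ is determined by its set of roots, which contains $\alpha$ or $-\alpha$ for every root $\alpha$. If $\lambda$ factors through $T$, the roots of $P_M(\lambda)$ are the $\alpha$ with $\langle\alpha,\lambda\rangle\ge0$.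
\item[(F4)] If $P=U\rtimes L$ is parabolic with Levi subgroup $L$, then $P_1\mapsto P_1\cap L$ is a bijection from the parabolic subgroups of $M$ contained in $P$ to the parabolic subgroups of $L$, with inverse $P'\mapsto P'U$; Borel subgroups correspond to Borel subgroups.
\item[(F5)] \'Etale locally $M$ has a Borel subgroup containing a split maximal torus, and any two such pairs are \'etale locally conjugate.
\item[(F6)] Let $Z$ be the center of $M$. The group $M/Z$ is semisimple adjoint, $P/Z$ is parabolic in it, $M/P=(M/Z)/(P/Z)$, $R_u(P)$ maps isomorphically onto $R_u(P/Z)$, and opposite parabolic subgroups have opposite images.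
\end{itemize}
One consequence of (F2) is used often: if $A'$ is a local $A$-algebra and $x\in(M/P_M(\lambda))(A')$ sends the closed point into the open cell, then $x=no$ for a unique $n\in U_M(-\lambda)(A')$, because the only open subset of $\operatorname{Spec}A'$ containing the closed point is the whole space.

\begin{lemma}\label{lem:cochar}
Let $G$ be semisimple adjoint over $R$, and let $P,P^-$ be opposite parabolic subgroups with $L=P\cap P^-$. There is a cocharacter $\lambda$ of $G$ over $R$ with $P=P_G(\lambda)$, $P^-=P_G(-\lambda)$ and $L=Z_G(\lambda)$.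
\end{lemma}

\begin{proof}
\'Etale locally choose, by (F4) and (F5), a split maximal torus $T\subset L$ and a Borel subgroup $B$ with $T\subset B\subset P$. Let $\Delta$ be the set of simple roots and $\Delta_L\subset\Delta$ the simple roots that are roots of $L$. Since $G$ is adjoint, $\Delta$ is a basis of the character group of $T$, so there is a unique $\lambda\colon\mathbf G_m\to T$ with $\langle\alpha,\lambda\rangle=0$ for $\alpha\in\Delta_L$ and $\langle\alpha,\lambda\rangle=1$ for $\alpha\in\Delta\setminus\Delta_L$. The roots of $L$ are the roots in the span of $\Delta_L$, and those of $P$ are the roots of $L$ together with the positive roots. So (F3) gives $P=P_G(\lambda)$ and $L=Z_G(\lambda)$; in particular $\lambda$ is central in $L$. A root $\alpha$ with $\langle\alpha,\lambda\rangle>0$ is a root of $P$ and not of $L$, hence not a root of $P^-$, so $-\alpha$ is one. Thus $P^-$ has the same roots as $P_G(-\lambda)$ and equals it.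

A second choice $(T',B')$ is \'etale locally conjugate to $(T,B)$ by some $l\in L$, by (F4) and by (F5) applied to $L$. Conjugation by $l$ carries $\lambda$ to the cocharacter $\lambda'$ of $(T',B')$, and it fixes $\lambda$ because $\lambda$ is central in $L$. So $\lambda'=\lambda$. The local cocharacters therefore agree on overlaps and descend to $R$.
\end{proof}

\subsection{Weighted coordinates}

\begin{lemma}\label{lem:coord}
Let $A$ be a noetherian local ring (possibly a field), $M$ a reductive group scheme over $A$ and $\lambda$ a cocharacter. There are an isomorphism of schemes $(z_1,\dots,z_D)\colon U_M(\lambda)\to\mathbf A^D_A$ taking the identity to $0$, and integers $j_a\ge1$, such that $z_a(\lambda(c)n\lambda(c)^{-1})=c^{j_a}z_a(n)$ for all $A$-algebras $A'$, all $c\in A'^\times$ and all $n\in U_M(\lambda)(A')$. In particular $U_M(\lambda)(A)\to U_M(\lambda)(A/I)$ is onto for every ideal $I$.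
\end{lemma}

\begin{proof}
Let $\mathcal B$ be the coordinate ring of $U_M(\lambda)$, graded by the conjugation action so that $f\in\mathcal B_j$ means $f(\lambda(c)n\lambda(c)^{-1})=c^jf(n)$. The action extends to $c=0$, so only degrees $j\ge0$ occur. Setting $c=0$ gives $f(1)=f(n)$ for $f\in\mathcal B_0$ and $f(1)=0$ for $f\in\mathcal B_j$ with $j\ge1$. Hence $\mathcal B_0=A$, and the ideal of the identity section is $\mathcal I=\bigoplus_{j\ge1}\mathcal B_j$. By smoothness $\mathcal I/\mathcal I^2$ is finitely generated projective, of rank $D$ equal to the dimension of the closed fiber at the identity, and its graded pieces are free because $A$ is local. Lift a homogeneous basis to elements $z_a\in\mathcal B_{j_a}$, and let $\psi\colon A[z_1,\dots,z_D]\to\mathcal B$ be the resulting map of graded rings.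

An element of $\mathcal B_j$ with $j\ge1$ is an $A$-linear combination of the $z_a$ plus an element of $\sum_{0<i<j}\mathcal B_i\mathcal B_{j-i}$, so $\psi$ is onto by induction on $j$. Let $F$ be the residue field. The surjection $F[z]\to\mathcal B\otimes F$ has target of dimension at least $D$, while a quotient of $F[z]$ by a nonzero ideal has dimension less than $D$; so it is injective. As $\mathcal B$ is flat over $A$, this gives $(\ker\psi)\otimes F=0$. Each graded piece of $\ker\psi$ is finitely generated over $A$, since all $j_a\ge1$ and $A$ is noetherian, and so it vanishes by Nakayama's lemma.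
\end{proof}

\subsection{Transitivity over local rings}

The next proposition is Gaussian elimination for $M$. The residue field may be finite, so we argue with the Bruhat decomposition rather than with density of rational points.

\begin{proposition}\label{prop:local}
Let $A$, $M$, $\lambda$ be as in Lemma~\ref{lem:coord}. Put $P^\pm=P_M(\pm\lambda)$ and $U^\pm=U_M(\pm\lambda)$. Then $\langle U^+(A),U^-(A)\rangle$ is transitive on $(M/P^+)(A)$.
\end{proposition}

\begin{proof}
\emph{Let $A=F$ be a field.} Put $L=Z_M(\lambda)$. We first show that $M(F)=\langle P^+(F),P^-(F)\rangle$.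

Let $S$ be a maximal split torus of $L$. It contains $\lambda(\mathbf G_m)$, which is split and central in $L$. A split torus of $M$ containing $S$ centralizes $\lambda$, so lies in $L$; hence $S$ is maximal split in $M$. Let $\Phi$ be the set of relative roots, the nonzero weights of $S$ on $\operatorname{Lie}M$. Choose a cocharacter $\mu_0$ of $S$ with $\langle\alpha,\mu_0\rangle\ne0$ for all $\alpha\in\Phi$, and put $\mu=\mu_0+i\lambda$ with $i>|\langle\alpha,\mu_0\rangle|$ for all $\alpha\in\Phi$. Then $\langle\alpha,\mu\rangle\neq0$ for all $\alpha\in\Phi$, and its sign is that of $\langle\alpha,\lambda\rangle$ whenever the latter is nonzero. By (F3), applied over an algebraic closure to a maximal torus containing $S$, we get $Z_M(\mu)=Z_M(S)$ and $P_0^\pm:=P_M(\pm\mu)\subset P^\pm$. We recall from \cite{Borel} that a parabolic subgroup with Levi subgroup $Z_M(S)$ is minimal, that the relative Weyl group $N_M(S)(F)/Z_M(S)(F)$ is generated by the reflections $r_\alpha$ in the simple relative roots $\alpha$ determined by $P_0^+$, and that $M(F)$ is the union of the double cosets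 $P_0^+(F)nP_0^+(F)$ with $n$ running over representatives of the relative Weyl group \cite[21.15]{Borel}. So it suffices to find a representative of each $r_\alpha$ in $\langle P_0^+(F),P_0^-(F)\rangle$.

Let $M_\alpha$ be the centralizer of the torus $(\ker\alpha)^0_{\mathrm{red}}\subset S$. It is reductive with maximal split torus $S$, its relative roots are the elements of $\Phi$ proportional to $\alpha$, its relative Weyl group is $\{1,r_\alpha\}$, and $P_{M_\alpha}(\mu)=M_\alpha\cap P_0^+$ is a minimal parabolic subgroup of it. The group $U_{M_\alpha}(-\mu)$ has positive dimension, since its Lie algebra contains the weight space of $-\alpha$. By Lemma~\ref{lem:coord} it has an $F$-point $y\ne1$, and $y\notin P_0^+(F)$ by (F2). The Bruhat decomposition of $M_\alpha(F)$ has two cells, so $y=pn_\alpha p'$ with $p,p'\in P_0^+(F)$ and $n_\alpha$ representing $r_\alpha$. Thus $n_\alpha=p^{-1}yp'^{-1}$ lies in $\langle P_0^+(F),P_0^-(F)\rangle$, as required.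

The orbit $\langle U^+(F),U^-(F)\rangle o$ is stable under $U^\pm(F)$. It is stable under $L(F)$, which normalizes $U^\pm(F)$ and fixes $o$. So it is stable under $P^\pm(F)=U^\pm(F)L(F)$, hence under $M(F)$. Since $M(F)$ is transitive on $(M/P^+)(F)$ \cite[20.5]{Borel}, the orbit is all of $(M/P^+)(F)$.

\emph{Let $A$ be local with residue field $F$}, and let $x\in(M/P^+)(A)$. By the field case a product of elements of $U^\pm(F)$ takes the reduction of $x$ to $o$. Lift the factors to $U^\pm(A)$ by Lemma~\ref{lem:coord}, and let $\gamma$ be the product of the lifts. Then $\gamma x$ sends the closed point to $o$, so $\gamma x\in U^-(A)o$.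
\end{proof}

\subsection{An equation for the open cell}

To measure progress in the algorithm we need homogeneous coordinates on $G/P$ in which the open cell is the nonvanishing locus of a single coordinate, as $f\neq0$ describes it in $\mathbf P^1$. Let $G,P,\lambda$ be as in Lemma~\ref{lem:cochar}, $U=U_G(\lambda)$, $U^-=U_G(-\lambda)$, and let $D$ be the rank of $\operatorname{Lie}U$. Let $V=\Lambda^D\operatorname{Lie}G$, a free $R$-module with the adjoint action of $G$, and let $\theta$ generate $\Lambda^D\operatorname{Lie}U$, with weight $\omega$ under $\lambda$. Choose a basis of $\operatorname{Lie}G$ of weight vectors. By (F1), $\theta$ is a unit times the wedge of all basis vectors of positive weight, and any other wedge of $D$ basis vectors replaces some of them by vectors of weight $\le0$. Hence $V=\bigoplus_{j\ge0}V_{\omega-j}$ with $V_\omega=R\theta$. For an $R$-algebra $A$ and $\eta\in V_A=V\otimes A$ write $\eta=\sum_j\eta_{(j)}$ with $\eta_{(j)}$ of weight $\omega-j$, and $\eta_{(0)}=\tau(\eta)\theta$; we call $\tau(\eta)\in A$ the \emph{top coefficient}. Since $P$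 normalizes $U$, it stabilizes the line $R\theta$, and we obtain a $G$-equivariant morphism to the projective space of lines in $V$,
\[
\varphi\colon G/P\to\mathbf P(V),\qquad go\mapsto[g\theta].
\]
For $g\in G(A)$ and $c\in A^\times$ we have $\lambda(c)^{-1}\theta=c^{-\omega}\theta$, hence
\begin{equation}\label{eq:scale}
\bigl(\lambda(c)g\lambda(c)^{-1}\theta\bigr)_{(j)}=c^{-j}(g\theta)_{(j)} .
\end{equation}
For $n\in U^-(A)$, \eqref{eq:scale} gives $\lambda(c)^{-1}n\lambda(c)\theta=\sum_jc^j(n\theta)_{(j)}$, and the left side takes the value $\theta$ at $c=0$. Therefore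
\begin{equation}\label{eq:top}
\tau(n\theta)=1\qquad(n\in U^-(A)).
\end{equation}

\begin{lemma}\label{lem:cell}
The open subset of $G/P$ where the top coefficient of $\varphi$ does not vanish is the open cell $U^-o$.
\end{lemma}

\begin{proof}
Both sets are open, so we compare their points over an algebraically closed field $F$. One inclusion is \eqref{eq:top}. For the other, we first show $\varphi^{-1}([\theta])=\{o\}$. The stabilizer of $[\theta]$ in $G(F)$ is the stabilizer of the subspace $\operatorname{Lie}U_F$, and it contains $P(F)$. Take $T,B,\Delta,\Delta_L$ over $F$ as in the proof of Lemma~\ref{lem:cochar}. The subgroups of $G(F)$ containing $B(F)$ are the standard parabolic subgroups \cite{Borel}, so a subgroup strictly containing $P(F)$ contains a representative $n_\beta$ of the reflection in some $\beta\in\Delta\setminus\Delta_L$. But $n_\beta$ maps the root space $\mathfrak g_\beta\subset\operatorname{Lie}U_F$ onto $\mathfrak g_{-\beta}$, which has weight $-1$ and is not in $\operatorname{Lie}U_F$. So the stabilizer is $P(F)$.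

Let $x\in(G/P)(F)$ with $\varphi(x)=[\eta]$ and $\tau(\eta)\ne0$. Since $G/P$ is proper, $c\mapsto\lambda(c)x$ extends to a morphism $\mathbf P^1_F\to(G/P)_F$; let $x_\infty$ be its value at $\infty$. As $\varphi(\lambda(c)x)=[\sum_jc^{-j}\eta_{(j)}]$, we get $\varphi(x_\infty)=[\theta]$, so $x_\infty=o$. The open cell is a neighborhood of $o$, so $\lambda(c)x=no$ for some $c\in F^\times$ and $n\in U^-(F)$. Then $x=\lambda(c)^{-1}n\lambda(c)o$ lies in the open cell.
\end{proof}

\section{Dimension two: a Euclidean algorithm on $G/P$}\label{sec:B}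

The core of Theorem~\ref{thm:B} is the following statement.

\begin{proposition}\label{prop:descent}
Let $d=2$, let $G$ be semisimple adjoint, and let $P,P^-,U,U^-$ be as in Theorem~\ref{thm:B}. Then $E=\langle U(Q),U^-(Q)\rangle$ is transitive on $(G/P)(K)$.
\end{proposition}

Until Section~\ref{sec:end} we are in this situation, with $P\ne G$ (otherwise there is nothing to prove). Fix $\lambda$ as in Lemma~\ref{lem:cochar}, and coordinates $z_b$ on $U$ and $y_a$ on $U^-$ from Lemma~\ref{lem:coord}, applied to $\lambda$ and $-\lambda$. Thus, with positive weights $j_a$ and $j'_b$,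
\begin{equation}\label{eq:weights}
y_a(\lambda(c)n\lambda(c)^{-1})=c^{-j_a}y_a(n),\qquad z_b(\lambda(c)n\lambda(c)^{-1})=c^{j'_b}z_b(n).
\end{equation}
As before $\bar R=R/uR$ is a discrete valuation ring with valuation $v$. Let $\kappa$ be its fraction field and $\pi\in R$ a lift of a uniformizer, so that $\mathfrak m=(u,\pi)$.

\subsection{The algorithm and what must be added}

Let us restate Proposition~\ref{prop:euclid} for $G=\mathrm{PGL}_2$, with $\lambda(c)=\operatorname{diag}(c,1)$. Take a point $[f:u^rg]$ with $f,g\in R\setminus uR$ coprime and $r\ge1$; it reduces to $o$ modulo $u$, and its size is $v(\bar f)$. \emph{Zoom}: apply $\lambda(u^r)$ to get $[f:g]$. \emph{Correct}: move the reduction $[\bar f:\bar g]$ back to $o$ by an elementary transformation over $R$. If $\bar f\mid\bar g$, an element of $U^-(R)$ does this, and the size stays $v(\bar f)$. Otherwise $v(\bar g)<v(\bar f)$, the two coordinates change roles, and the size drops to $v(\bar g)$. So either the process ends, or from some stage on all corrections lie in $U^-(R)$, and then Krull's theorem shows that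 the point at that stage was already in $U^-(R)o$. The zooms need not lie in $E$, but they fix $o$, and a correction $\beta$ made after a total zoom $\lambda(u^i)$ acts on the original point through $\lambda(u^{-i})\beta\lambda(u^i)\in E$.

For general $G$ the map $\varphi$ will supply the size. The new difficulty is that the coordinates have different weights.

\begin{example}\label{ex:PGL3}
Let $G=\mathrm{PGL}_3$, $P$ the upper triangular subgroup and $\lambda(c)=\operatorname{diag}(c,1,c^{-1})$; let $E_{ij}$ be the matrix units. The coordinates on $U^-$ are the entries in positions $(2,1)$, $(3,2)$, $(3,1)$, of weights $1,1,2$. Take $n=1+(ug/f)E_{31}$ with $f,g\in R\setminus uR$. Conjugation by $\lambda(c)$ multiplies the entry by $c^{-2}$, so the zoom that removes the factor $u$ is $\lambda(t)$ with $t^2=u$. A correction $\beta$ now acts on the original point through $\lambda(t)^{-1}\beta\lambda(t)$. For $\beta=1+bE_{12}$ with $0\neq b\in R$ this is $1+t^{-1}bE_{12}$, which is not defined over $Q$. For $\beta=1+bE_{13}$ it is $1+u^{-1}bE_{13}$, which is. The permitted corrections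 are those in positions $(1,3)$ and $(3,1)$, the ones fixed by $\lambda(\mu_2)$. They suffice, because the zoomed element $1+(g/f)E_{31}$ lies in the same copy of $\mathrm{SL}_2$.
\end{example}

So we adjoin a root of $u$ to make all zooms available, and we take the corrections in the centralizer of $\lambda(\mu_m)$ for a suitable $m$.

\subsection{A ramified extension and the size of a point}

Let $\ell$ be the least common multiple of the weights $j_a$, and put $R'=R[t]/(t^\ell-u)$. This ring is free over $R$ with basis $1,t,\dots,t^{\ell-1}$. It is finite over $R$ and $R'/\mathfrak mR'=k[t]/(t^\ell)$ is local, so $R'$ is local of dimension $2$ with maximal ideal $(t,\pi)$. Hence $R'$ is regular, and therefore factorial. Moreover $R'/tR'=\bar R$. Let $K'=\bigoplus_{b<\ell}t^bK$ be the fraction field, let $\mathcal O'=R'_{(t)}$, a discrete valuation ring with uniformizer $t$ and residue field $\kappa$, and let $\operatorname{ord}$ be its valuation.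

\begin{lemma}\label{lem:Rprime}
\textup{(a)} $\operatorname{ord}(K^\times)=\ell\mathbf Z$. \textup{(b)} $R'\cap K=R$. \textup{(c)} $R'[t^{-1}]\cap t^i\mathcal O'=t^iR'$ for $i\ge0$. \textup{(d)} $\bigcap_{i\ge0}(R'+t^i\mathcal O')=R'$.
\end{lemma}

\begin{proof}
(a) An element of $R\setminus uR$ has nonzero image in $\bar R=R'/tR'$, so it has order $0$, and $\operatorname{ord}(u)=\ell$. (b) Compare coefficients in the basis $1,t,\dots,t^{\ell-1}$. (c) A nonzero element of $R'[t^{-1}]$ is $t^{i'}a$ with $a\in R'\setminus tR'$, and its order is $i'$. (d) Let $f=p/q$ lie in the intersection, with $p,q\in R'$ and $t\nmid q$. For each $i$ there is $a\in R'$ with $f-a\in t^i\mathcal O'$, and then $p-qa\in R'\cap t^i\mathcal O'=t^iR'$. So $p\in\bigcap_i(qR'+t^iR')=qR'$ by Krull's intersection theorem.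
\end{proof}

Since $G/P$ is proper, the valuative criterion gives $(G/P)(K')=(G/P)(\mathcal O')$ and $(G/P)(\kappa)=(G/P)(\bar R)$. So every $x\in(G/P)(K')$ has a reduction $\bar x\in(G/P)(\bar R)$, and $\overline{gx}=\bar g\bar x$ for $g\in G(R')$.

Call $\eta\in V_{R'}$ \emph{primitive} if its coordinates have no common prime divisor. As $R'$ is factorial, $\varphi(x)=[\eta]$ for a primitive $\eta$, unique up to a unit of $R'$. Since $t\nmid\eta$, the reduction $\bar\eta\in V_{\bar R}$ is nonzero, and $\varphi(\bar x)=[\bar\eta]$ over $\kappa$. Define the \emph{size} $N(x)\ge0$ as the largest integer with $\bar\eta\in\pi^{N(x)}V_{\bar R}$. Then $\pi^{-N(x)}\bar\eta$ has a unit coordinate and spans the line $\varphi(\bar x)\in\mathbf P(V)(\bar R)$. An element $g\in G(R')$ acts by automorphisms of $V_{R'}$ and $V_{\bar R}$, so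
\begin{equation}\label{eq:Ninv}
N(gx)=N(x)\qquad(g\in G(R')).
\end{equation}

\subsection{Zoom and correction}

\begin{lemma}[Zoom]\label{lem:zoom}
Let $n\in U^-(\mathcal O')$ have reduction $\bar n=1$ in $U^-(\kappa)$, and let $r\ge1$ be such that $n^*=\lambda(t^r)n\lambda(t^{-r})$ lies in $U^-(\mathcal O')$. Then $N(n^*o)\le N(no)$, and equality implies $\overline{n^*}\in U^-(\bar R)$.
\end{lemma}

\begin{proof}
Let $\eta$ be primitive for $no$ and put $f=\tau(\eta)\in R'$. The vectors $\eta$ and $n\theta$ span the same line, so \eqref{eq:top} gives $\eta=f\,n\theta$. Since $n\theta\in V_{\mathcal O'}$ reduces to $\theta$, we get $\bar\eta=\bar f\theta$. Hence $N(no)=v(\bar f)$.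

Put $\eta^*=f\,n^*\theta$, which spans $\varphi(n^*o)$ and lies in $V_{\mathcal O'}$. By \eqref{eq:scale}, $\eta^*_{(j)}=t^{-rj}\eta_{(j)}$. So $\eta^*$ has coordinates in $R'[t^{-1}]\cap\mathcal O'=R'$. It is primitive, because a divisor of $\eta^*$ divides each $\eta_{(j)}=t^{rj}\eta^*_{(j)}$. Its top coefficient is $f$, so $N(n^*o)\le v(\bar f)=N(no)$. If equality holds, then $\pi^{-N(no)}\overline{\eta^*}$ lies in $V_{\bar R}$ and has unit top coefficient. By Lemma~\ref{lem:cell} the point $\overline{n^*o}\in(G/P)(\bar R)$ sends the closed point into the open cell, so it equals $n_1o$ with $n_1\in U^-(\bar R)$. Over $\kappa$ it equals $\overline{n^*}o$, and (F2) gives $\overline{n^*}=n_1$.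
\end{proof}

For $m\ge1$ let $\mu_m$ act on $G$ by conjugation through $\lambda$, and let $U_m\subset U$ and $U_m^-\subset U^-$ be the subgroup schemes of fixed points. A point $n\in U^-(A)$ is fixed if and only if $\zeta^{-j_a}y_a(n)=y_a(n)$ in $A[\zeta]/(\zeta^m-1)$ for all $a$. This ring is free over $A$ on $1,\zeta,\dots,\zeta^{m-1}$, so the condition is that $y_a(n)=0$ whenever $m\nmid j_a$. The same holds for $U$. Thus $U_m$ and $U_m^-$ are the affine spaces cut out by the coordinates whose weight is not divisible by $m$, in every characteristic. For $i\in\mathbf Z$ put $m(i)=\ell/\gcd(\ell,i)$. Since $m(i)$ and $i/\gcd(\ell,i)$ are coprime,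
\begin{equation}\label{eq:div}
\ell\mid ij\iff m(i)\mid j\qquad(j\in\mathbf Z).
\end{equation}

\begin{lemma}[Correction]\label{lem:correct}
Let $i\in\mathbf Z$, $m=m(i)$ and $\bar n\in U_m^-(\kappa)$. There is $\beta\in\langle U_m(R),U_m^-(R)\rangle$ with $\bar\beta\,\bar n\,o=o$ in $(G/P)(\kappa)$. If $\bar n\in U^-(\bar R)$, one can take $\beta\in U_m^-(R)$. In either case $\lambda(t^{-i})\beta\lambda(t^i)\in E$.
\end{lemma}

\begin{proof}
If $\bar n\in U^-(\bar R)$, its coordinates of weight not divisible by $m$ vanish in $\kappa$, hence in $\bar R$. So $\bar n\in U_m^-(\bar R)$, and we lift $\bar n^{-1}$ coordinate by coordinate.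

In general, we apply Proposition~\ref{prop:local} to a reductive group over $\bar R$ whose unipotent subgroups attached to $\pm\lambda$ are $U_m$ and $U_m^-$. Let $Z\subset G_{\bar R}$ be the fixed subgroup of $\mu_m$. Since $\mu_m$ is of multiplicative type, $Z$ is closed and smooth \cite[XI, 5.3]{SGA3}, \cite[Lemma~2.2.4]{Conrad}, and the identity components of its fibers are reductive \cite[A.8.12]{CGP}. Hence the union $M$ of these identity components is a reductive group scheme, open and closed in $Z$ \cite[Prop.~3.1.3]{Conrad}. A subgroup scheme of $Z$ with connected fibers lies in $M$, and likewise $\lambda$ factors through $M$. So $U_M(\lambda)=M\cap U_{\bar R}=U_{m,\bar R}$, in the same way $U_M(-\lambda)=U^-_{m,\bar R}$, and $P_M(\lambda)=M\cap P_{\bar R}$. Let $o_M$ be the base point of $M/P_M(\lambda)$. This scheme is proper over the discrete valuation ring $\bar R$, so the $\kappa$-point $\bar n\,o_M$ extends to an $\bar R$-point. By Proposition~\ref{prop:local} some $\bar\beta\in\langle U_m(\bar R),U_m^-(\bar R)\rangle$ takes it to $o_M$. Then $\bar\beta\bar n\in P_M(\lambda)(\kappa)\subset P(\kappa)$,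 so $\bar\beta\bar no=o$. Lift the factors of $\bar\beta$ to $U_m(R)$ and $U_m^-(R)$.

For the last claim we may treat one factor. By \eqref{eq:weights}, conjugation by $\lambda(t^{-i})$ multiplies a coordinate of weight $j$ by $t^{\pm ij}$. A nonzero coordinate of the factor has $m\mid j$, so $\ell\mid ij$ by \eqref{eq:div}, and $t^{\pm ij}$ is a power of $u$. The conjugate has coordinates in $Q$, so it lies in $U(Q)$ or $U^-(Q)$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:descent}}

Let $s\in(G/P)(K)$. We show that $s\in Eo$. We construct elements $\gamma_k\in E$ and integers $0=i_0<i_1<\cdots$ such that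
\[
x_k=\lambda(t^{i_k})\gamma_ks\in(G/P)(K')\quad\text{satisfies}\quad\bar x_k=o .
\]

\emph{Start.} By Proposition~\ref{prop:local} over $\bar R$, an element of $\langle U(\bar R),U^-(\bar R)\rangle$ takes $\bar s$ to $o$. Lifting its factors gives $\gamma_0\in\langle U(R),U^-(R)\rangle\subset E$ with $\overline{\gamma_0s}=o$.

\emph{Step.} Suppose $\bar x_k=o$. Since $\mathcal O'$ is local, $x_k=n_ko$ with $n_k\in U^-(\mathcal O')$ and $\bar n_k=1$. As $\lambda$ fixes $o$, we have $\gamma_ks=n_k'o$ with $n'_k=\lambda(t^{-i_k})n_k\lambda(t^{i_k})$. The point $\gamma_ks$ is defined over $K$ and lies in the open cell, so $n_k'\in U^-(K)$. If $n_k=1$, then $\gamma_ks=o$ and we stop, with $s\in Eo$. Otherwise, for every $a$ with $y_a(n_k)\ne0$, \eqref{eq:weights} and Lemma~\ref{lem:Rprime}(a) give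
\begin{equation}\label{eq:ord}
\operatorname{ord}y_a(n_k)=\operatorname{ord}y_a(n_k')-i_kj_a\in\ell\mathbf Z-i_kj_a .
\end{equation}
This order is divisible by $j_a$ because $j_a\mid\ell$, and it is positive because $\bar n_k=1$. So
\[
r_k=\min\{\operatorname{ord}y_a(n_k)/j_a:\ y_a(n_k)\ne0\}
\]
is a positive integer. Put $i_{k+1}=i_k+r_k$ and $n_k^*=\lambda(t^{r_k})n_k\lambda(t^{-r_k})$. Then $y_a(n_k^*)=t^{-r_kj_a}y_a(n_k)$ has order $\ge0$, so $n_k^*\in U^-(\mathcal O')$. If $y_a(\overline{n_k^*})\ne0$, this order is $0$; by \eqref{eq:ord} it lies in $\ell\mathbf Z-i_{k+1}j_a$, so $\ell\mid i_{k+1}j_a$, and $m(i_{k+1})\mid j_a$ by \eqref{eq:div}. Hence $\overline{n_k^*}\in U^-_{m(i_{k+1})}(\kappa)$: the reduction of the zoomed element lies in the subgroup where corrections are permitted. Take $\beta_k$ from Lemma~\ref{lem:correct} for $i_{k+1}$ and $\overline{n_k^*}$, chosen in $U^-(R)$ when $\overline{n_k^*}\in U^-(\bar R)$, and put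
\[
\gamma_{k+1}=\lambda(t^{-i_{k+1}})\beta_k\lambda(t^{i_{k+1}})\,\gamma_k\in E .
\]
Then $x_{k+1}=\beta_k\lambda(t^{r_k})x_k=\beta_kn_k^*o$ and $\bar x_{k+1}=\bar\beta_k\overline{n_k^*}o=o$. By \eqref{eq:Ninv} and Lemma~\ref{lem:zoom}, $N(x_{k+1})=N(n_k^*o)\le N(x_k)$, and if equality holds then $\beta_k\in U^-(R)$.

\emph{If the process never stops}, the integers $N(x_k)\ge0$ are constant for $k\ge k_0$, and $\beta_k\in U^-(R)$ for $k\ge k_0$. For such $k$ both $n_{k+1}$ and $\beta_kn_k^*$ lie in $U^-(\mathcal O')$ and send $o$ to $x_{k+1}$, so they are equal. Write $\chi_r(n)=\lambda(t^{-r})n\lambda(t^r)$ for $r\ge0$. This is an automorphism of $U^-(K')$ that multiplies $y_a$ by $t^{rj_a}$, so it maps $U^-(R')$ into itself and maps $U^-(\mathcal O')$ to elements congruent to $1$ modulo $t^r$. The equality just found reads $n_k=\chi_{r_k}(\beta_k^{-1})\,\chi_{r_k}(n_{k+1})$. Since $\chi_r\chi_{r'}=\chi_{r+r'}$, iteration gives, for $k>k_0$,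
\[
n_{k_0}=b_k\cdot\chi_{i_k-i_{k_0}}(n_k),\qquad b_k=\chi_{i_{k_0+1}-i_{k_0}}(\beta_{k_0}^{-1})\cdots\chi_{i_k-i_{k_0}}(\beta_{k-1}^{-1})\in U^-(R').
\]
So $n_{k_0}$ and $b_k$ have the same image in $U^-(\mathcal O'/t^{\,i_k-i_{k_0}}\mathcal O')$, and therefore $y_a(n_{k_0})\in R'+t^{\,i_k-i_{k_0}}\mathcal O'$ for all $k>k_0$. As $i_k\to\infty$, Lemma~\ref{lem:Rprime}(d) gives $y_a(n_{k_0})\in R'$. Then $y_a(n'_{k_0})=t^{\,i_{k_0}j_a}y_a(n_{k_0})$ lies in $R'\cap K=R$. Thus $n'_{k_0}\in U^-(R)\subset E$, and $\gamma_{k_0}s=n'_{k_0}o$ shows $s\in Eo$. \qed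

\subsection{Proof of Theorem~\ref{thm:B}}\label{sec:end}

Let $G$ be reductive and $E=\langle U(Q),U^-(Q)\rangle\subset G(Q)$. By (F6), $E$ maps onto the corresponding group for $G/Z$, where $Z$ is the center, and acts on $(G/P)(K)$ through it. So for transitivity we may assume that $G$ is adjoint. If $d=1$, then $u$ is a uniformizer and $Q=K$, and transitivity is Proposition~\ref{prop:local} over $K$ for the cocharacter of Lemma~\ref{lem:cochar}. If $d=2$, it is Proposition~\ref{prop:descent}.

Return to the original $G$ and let $g\in G(Q)$. Choose $\gamma\in E$ with $go=\gamma o$ in $(G/P)(K)$. Then $\gamma^{-1}g\in G(Q)\cap P(K)$. The equations of the closed subscheme $P$ vanish at this point over $K$, hence over the subring $Q$, so $\gamma^{-1}g\in P(Q)$. Thus $G(Q)=E\,P(Q)$.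

Finally let $P$ be minimal, and choose an opposite $P^-$ with $L=P\cap P^-$. Then $P^-$ is minimal too: by (F4), a parabolic subgroup $P_1\subsetneq P^-$ gives a parabolic subgroup $P_1\cap L\subsetneq L$ of $L$, and then $(P_1\cap L)U\subsetneq P$ is parabolic in $G$. So $U(Q)$ and $U^-(Q)$ are among the generators of $G^a(Q)$, whence $E\subset G^a(Q)$ and $G(Q)=G^a(Q)P(Q)$. \qed

\begin{remark}\label{rem:hyp}
In the proof of Proposition~\ref{prop:descent}, the hypotheses $d=2$ and $u\notin\mathfrak m^2$ enter together, through the fact that $\bar R$ is a discrete valuation ring. This fact extends $\kappa$-points of $G/P$ and of $M/P_M(\lambda)$ to $\bar R$-points, which is what allows corrections defined over $R$, and it provides the integer $N$. For $d\ge3$ the first property already fails on $\mathbf P^1$: the point $[\bar x_2:\bar x_3]\in\mathbf P^1(\kappa)$ does not extend to $\bar R$, since neither of the parameters $\bar x_2,\bar x_3$ divides the other. The condition $u\notin\mathfrak m^2$ also makes $R'$ regular, hence factorial, so that primitive vectors exist. The hypothesis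 of the conjecture on the rank is not used, and the minimality of $P$ serves only to give $E\subset G^a(Q)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Borel} Borel, \emph{Linear algebraic groups}.

\bibitem{Conrad} Conrad, \emph{Reductive group schemes}.

\bibitem{CGP} Conrad, Gabber and Prasad, \emph{Pseudo-reductive groups}.

\bibitem{RT} \emph{Rationally trivial principal homogeneous spaces}, \texttt{http://www.cims.nyu.edu:80/\textasciitilde nisnevic/articles/yncr21.pdf}.

\bibitem{Serre} Serre, \emph{Trees}.

\bibitem{SGA3} SGA3, Expos\'es XI and XXVI.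

\end{thebibliography}
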